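\title{A Distortion Pair That Requires Feedback in Gaussian Broadcasting with Bandwidth Expansion}

\begin{abstract}
A memoryless Gaussian source is sent to two receivers over a Gaussian broadcast channel, with two channel uses per source sample. If the output of the weaker receiver is fed back, an uncoded scheme achieves a pair of mean-square distortions $(D_1^*,D_2^*)$ in which the weaker receiver attains its point-to-point optimum, and it has been conjectured that the same pair is achievable without feedback. We show that it is not, for any values of the source variance, the power and the two noise variances, and we prove the same for the corresponding pair at every bandwidth expansion factor $\rho>1$. The proof studies the mutual information between the source and two noisy observations, one of the source and one of the channel input, which is jointly concave in the two signal-to-noise ratios. Codes that approach $(D_1^*,D_2^*)$ force this function to approach the one of a linear isotropic encoder; we deduce that the encoder acts like a fixed multiple of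 an isometry, and that this costs more power than is available.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A transmitter observes independent samples of a Gaussian source of variance $\sigma^2$ and has to describe them to two receivers. It uses a memoryless Gaussian broadcast channel: on input $X$, receiver $i$ observes $X+Z_i$, where the noise $Z_i\sim\mathcal N(0,N_i)$ is independent of the source and of the input, and $0<N_1<N_2$. Thus receiver 1 is the good receiver and receiver 2 is the bad one. The input has average power at most $P>0$, and the channel may be used $\rho$ times per source sample.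

\begin{definition}\label{def:code}
Fix $\rho>0$. A \emph{code} consists of integers $m,n\ge1$ with $n\le\rho m$, a Borel \emph{encoder} $f:\mathbb R^m\to\mathbb R^n$ and Borel \emph{decoders} $g_1,g_2:\mathbb R^n\to\mathbb R^m$, such that $\mathbb E|f(S)|^2\le nP$ for $S\sim\mathcal N(0,\sigma^2I_m)$. Its \emph{distortions} are
\[
\frac1m\,\mathbb E\big|S-g_i\big(f(S)+Z_i\big)\big|^2,\qquad i=1,2,
\]
where $Z_i\sim\mathcal N(0,N_iI_n)$ is independent of $S$. A pair $(D_1,D_2)$ is \emph{achievable} (without feedback) if for every $\varepsilon>0$ there is a code with distortions at most $D_1+\varepsilon$ and $D_2+\varepsilon$.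
\end{definition}

For $\rho=2$ one may equally require $n=2m$, since a shorter codeword can be padded with zeros. The distortions depend only on the marginal laws of $Z_1$ and $Z_2$, so one may take the channel to be \emph{physically degraded}: $Z_2=Z_1+Z'$ with $Z'$ independent of $Z_1$. Throughout we write $\gamma_i=1/N_i$, so that $\gamma_1>\gamma_2$.

\subsection{Linear schemes, with and without feedback}\label{sec:linear}

Each receiver is subject to the point-to-point limit
\begin{equation}\label{eq:ptp}
D_i\ \ge\ \sigma^2(1+\gamma_iP)^{-\rho},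
\end{equation}
which we rederive in Section~\ref{sec:pinch}. The question is how close the two receivers can come to their limits with one and the same encoder. For linear encoders the computation rests on the rule that precisions add: if $S\sim\mathcal N(0,\sigma^2)$ is observed as $c_jS+Z^{(j)}$, $j=1,\dots,k$, with independent noises of variance $1/\gamma$, then the posterior of $S$ is Gaussian with variance $(\sigma^{-2}+\gamma\sum_jc_j^2)^{-1}$, and this is the minimum mean-square error.

For $\rho=1$, uncoded transmission $X=\sqrt{P/\sigma^2}\,S$ gives $1/D_i=\sigma^{-2}(1+\gamma_iP)$, and both receivers attain \eqref{eq:ptp}. For $\rho=2$, sending $\sqrt{P/\sigma^2}\,S$ twice gives only $1/D_i=\sigma^{-2}(1+2\gamma_iP)$, short of the limit $\sigma^{-2}(1+\gamma_iP)^2$.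

Feedback repairs this for the bad receiver. Let $\rho=2$, let the channel be physically degraded, and let the output of receiver 2 be fed back, causally and without noise, to the transmitter and to receiver 1. In the first $m$ channel uses send $\sqrt{P/\sigma^2}\,S$. Receiver 2 forms the conditional mean $\hat S$ of $S$, whose error has variance $D=\sigma^2/(1+\gamma_2P)$ per sample. In the next $m$ channel uses send $\sqrt{P/D}\,(S-\hat S)$, which again has power $P$. Both receivers know $\hat S$ and add $\sqrt{P/D}\,\hat S$ to their second block. Receiver $i$ then holds $\sqrt{P/\sigma^2}\,S$ and $\sqrt{P/D}\,S$, each in independent noise of variance $N_i$, and its precision is $\sigma^{-2}+a\gamma_i$ with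
\[
a=\frac P{\sigma^2}+\frac PD=\frac{2P+P^2/N_2}{\sigma^2}.
\]
The resulting distortions are
\begin{equation}\label{eq:pair2}
D_1^*=\frac{\sigma^2N_1N_2}{N_1N_2+2PN_2+P^2},\qquad D_2^*=\frac{\sigma^2}{(1+P/N_2)^2},
\end{equation}
and receiver 2 attains its limit \eqref{eq:ptp}. In \cite{DB} this pair is shown to meet the outer bound on the distortion region given there (Corollary~1 of \cite{DB}) at $\rho=2$, and it is conjectured that a system without feedback achieves the same performance: \emph{is the pair \eqref{eq:pair2} achievable in the sense of Definition~\ref{def:code}, for all $\sigma^2,P>0$ and $0<N_1<N_2$?}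

The computation shows what is at stake. Both receivers see the linear map $S\mapsto(\sqrt{P/\sigma^2}\,S,\sqrt{P/D}\,S)$, which stretches lengths by $\sqrt a$ and would need power $a\sigma^2>2P$ per source sample. Feedback serves only to subtract an offset that everyone knows. One may hope that a nonlinear encoder on long blocks, stretching by $\sqrt a$ locally and folding the result back to save power, imitates this without feedback. We show that no encoder does.

\subsection{Results}

For any $\rho>0$ define
\begin{equation}\label{eq:defa}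
a=\frac{(1+\gamma_2P)^\rho-1}{\gamma_2\sigma^2},\qquad \frac1{D_i^*}=\frac1{\sigma^2}+a\gamma_i\quad(i=1,2).
\end{equation}
Thus $a$ is the squared stretch factor that puts receiver 2 at its limit, $1/D_2^*=\sigma^{-2}(1+\gamma_2P)^\rho$, and $D_1^*$ is what the same stretch gives to receiver 1. For $\rho=2$ this is the pair \eqref{eq:pair2}. For $\rho>1$, Bernoulli's strict inequality $(1+x)^\rho>1+\rho x$ for $x>0$ gives
\begin{equation}\label{eq:gap}
a\sigma^2>\rho P .
\end{equation}

\begin{theorem}\label{thm:main}
For all $\sigma^2,P>0$, all $0<N_1<N_2$ and all $\rho>1$, in particular for $\rho=2$, the pair $(D_1^*,D_2^*)$ is not achievable without feedback.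
\end{theorem}

So the conjecture fails for every choice of the parameters.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] For $\rho>1$ there is $\eta=\eta(\sigma^2,P,N_1,N_2,\rho)>0$ such that no pair with $D_1\le D_1^*+\eta$ and $D_2\le D_2^*+\eta$ is achievable. In particular, every achievable pair $(D_1,D_2^*)$ has $D_1>D_1^*+\eta$.
\item[(ii)] For $\rho>0$, the pair $(D_1^*,D_2^*)$ is achievable without feedback if and only if $\rho=1$.
\item[(iii)] Theorem~\ref{thm:main} and part \textup{(i)} remain true if the encoder and the decoders share common randomness independent of the source and the noise.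
\end{enumerate}
\end{theorem}

Together with the feedback scheme, Theorem~\ref{thm:main} shows that at $\rho=2$ feedback strictly enlarges the distortion region for every choice of parameters, and that the outer bound which $(D_1^*,D_2^*)$ meets is not tight at that point without feedback. We do not determine the smallest $D_1$ compatible with $D_2=D_2^*$: the gap $\eta$ is shown to be positive but is not computed.

\subsection{The method}

Suppose that a sequence of codes approaches $(D_1^*,D_2^*)$. We place a fictitious receiver at every pair of signal-to-noise ratios $(t,\gamma)$: it observes $\sqrt t\,S+G$ and $\sqrt\gamma\,X+Z$ with standard Gaussian noises. Its mutual information $J(t,\gamma)$ with $S$ is jointly concave, and its first and second derivatives are moments of posterior covariance matrices (Section~\ref{sec:J}). The two distortion constraints and concavity force $J/m$ to converge, on an open set that contains arbitrarily small $\gamma$, to the value for a linear encoder that is $\sqrt a$ times an isometry (Section~\ref{sec:pinch}). For $m=1$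 and exact equality, this makes the encoder affine with slope of length $\sqrt a$, contradicting \eqref{eq:gap}; we work this out in Section~\ref{sec:one}. In general the same conclusion is reached in three steps: under the posterior the encoder is nearly $\sqrt a$ times an isometry (Section~\ref{sec:local}), the isometry hardly changes when the noise $G$ is resampled (Section~\ref{sec:rot}), and these facts bound the power from below (Section~\ref{sec:power}). Theorem~\ref{thm:compl} is proved in Section~\ref{sec:compl}, and the derivative formulas in Section~\ref{sec:deriv}.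

\section{Notation and tools}\label{sec:tools}

Logarithms are natural. For vectors $|\cdot|$ is the Euclidean norm. For matrices $\langle A,B\rangle=\operatorname{tr}(AB^T)$, $\|A\|=\langle A,A\rangle^{1/2}$ is the Frobenius norm, $\|A\|_1$ is the sum of the singular values and $\|A\|_{\mathrm{op}}$ is the largest one; $A\preceq B$ means that $B-A$ is positive semidefinite. We use $\operatorname{tr}(AB)\ge0$ for $A,B\succeq0$, and the following inequality: if $K\succeq0$ and $D$ is symmetric, then
\begin{equation}\label{eq:sandwich}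
\|K^{1/2}DK^{1/2}\|_1\le\|K\|\,\|D\| .
\end{equation}
Indeed, write $D=D_+-D_-$ with positive and negative parts $D_\pm\succeq0$. The left side is at most $\operatorname{tr}(KD_+)+\operatorname{tr}(KD_-)=\langle K,D_++D_-\rangle\le\|K\|\,\|D_++D_-\|$, and $\|D_++D_-\|=\|D\|$.

\medskip\noindent\emph{Entropy.} For a random vector $U$ with density $p$, $h(U)=-\mathbb E\log p(U)$, and $h(U|W)=-\mathbb E\log p(U|W)$ with the conditional density. Mutual information is $I(U;W)=\mathbb E\log\frac{p(U|W)}{p(U)}=h(U)-h(U|W)\ge0$; it is symmetric, is unchanged by invertible transformations of either argument, and obeys the chain rule $I(S;V,Y)=I(S;Y)+I(S;V|Y)$ with $I(S;V|Y)=h(V|Y)-h(V|S,Y)$. Among random vectors in $\mathbb R^k$ with given $\mathbb E|U|^2$ the isotropic centered Gaussian has the largest entropy, $\frac k2\log(2\pi e\,\mathbb E|U|^2/k)$. Since $h(U|W)=h(U-g(W)|W)\le h(U-g(W))$, for every Borel $g$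
\begin{equation}\label{eq:maxent}
h(U|W)\le\frac k2\log\Big(2\pi e\,\frac1k\,\mathbb E|U-g(W)|^2\Big).
\end{equation}

\medskip\noindent\emph{Gradients of concave functions} \cite[Theorem 25.7]{Rock}. If differentiable concave functions on an open convex set converge pointwise to a finite differentiable concave function, then their gradients converge to its gradient, uniformly on compact subsets.

\medskip\noindent\emph{Gaussian integration by parts.} If $G\sim\mathcal N(0,I_m)$ and $u$ is $C^1$ with $u$ and $\nabla u$ of polynomial growth, then $\mathbb E[G_iu(G)]=\mathbb E[\partial_iu(G)]$.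

\medskip\noindent\emph{Bounded encoders.} For an encoder $f$, put $X=f(S)$ and let
\[
d(\gamma)=\frac1m\,\mathbb E\big|S-\mathbb E[S\,|\,\sqrt\gamma X+Z]\big|^2,\qquad Z\sim\mathcal N(0,I_n)\text{ independent of }S.
\]
Dividing the output of receiver $i$ by $\sqrt{N_i}$ turns it into $\sqrt{\gamma_i}X+Z$, and the conditional mean is the best decoder, so the distortion at receiver $i$ is at least $d(\gamma_i)$. To differentiate under expectations we want $f$ bounded; the bound may depend on the code and enters no estimate.

\begin{lemma}\label{lem:bounded}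
If $(D_1,D_2)$ is achievable, there are $\varepsilon_k\to0$ and codes with bounded encoders $f_k$ such that $d(\gamma_i)\le D_i+\varepsilon_k$ for the $k$-th code, $i=1,2$.
\end{lemma}

\begin{proof}
It suffices to make the encoder of a given code bounded at an arbitrarily small cost in distortion and no cost in power. First replace each decoder $g$ by $g\mathbf 1\{|g|\le B'\}$. The error changes only where $|g|>B'$, and there it becomes $|S|^2$, so the distortion grows by at most $\frac1m\mathbb E[|S|^2\mathbf 1\{|g|>B'\}]$, which tends to $0$ as $B'\to\infty$. Then replace $f$ by $f\mathbf 1\{|f|\le B\}$. With the same noise, the outputs change only on $\{|f(S)|>B\}$, where the new error is at most $2(|S|^2+B'^2)$, so the distortion grows by at most $\frac1m\mathbb E[2(|S|^2+B'^2)\mathbf 1\{|f(S)|>B\}]$, which tends to $0$ as $B\to\infty$. The power does not increase.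
\end{proof}

\section{A concave function of two signal-to-noise ratios}\label{sec:J}

Fix an encoder $f$ with $\mathbb E|X|^2\le nP$, where $X=f(S)$ and $n\le\rho m$. For $t,\gamma\ge0$ let
\[
V=\sqrt t\,S+G,\qquad Y=\sqrt\gamma\,X+Z,\qquad \theta=(V,Y),\qquad J(t,\gamma)=I(S;\theta),
\]
where $G\sim\mathcal N(0,I_m)$, $Z\sim\mathcal N(0,I_n)$ and $S$ are independent. Receiver $i$ is the point $(0,\gamma_i)$; the observation $V$ is fictitious side information. By Bayes' rule the posterior density of $S$ given $\theta$ is proportional to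
\begin{equation}\label{eq:post}
s\ \mapsto\ \exp\Big(-\frac{|s|^2}{2\sigma^2}+\sqrt t\,\langle V,s\rangle-\frac t2|s|^2+\sqrt\gamma\,\langle Y,f(s)\rangle-\frac\gamma2|f(s)|^2\Big),
\end{equation}
which is positive everywhere. All posterior quantities are defined through \eqref{eq:post} as functions of $\theta$. Put $\hat S=\mathbb E[S|\theta]$, $\hat X=\mathbb E[X|\theta]$, $\tilde S=S-\hat S$, $\tilde X=X-\hat X$, and
\[
K=\mathbb E[\tilde S\tilde S^T|\theta]\ \ (m\times m),\qquad C=\mathbb E[\tilde S\tilde X^T|\theta]\ \ (m\times n),\qquad L=\mathbb E[\tilde X\tilde X^T|\theta]\ \ (n\times n).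
\]
The matrix $K$ is positive definite, because the posterior has a density.

\begin{example}[the linear isotropic encoder]\label{ex:linear}
Let $X=AS$ with $A^TA=aI_m$. The exponent in \eqref{eq:post} is $-|s|^2/(2\kappa)$ plus a linear term, where
\begin{equation}\label{eq:kb}
\kappa(t,\gamma)=\frac1{\sigma^{-2}+t+a\gamma},\qquad b(t,\gamma)=\frac12\log\frac{\sigma^2}{\kappa(t,\gamma)}=\frac12\log\big(1+\sigma^2(t+a\gamma)\big).
\end{equation}
Hence $K=\kappa I$, $C=\kappa A^T$, $L=\kappa AA^T$, and $J=h(S)-h(S|\theta)=mb$. This encoder has $d(\gamma_i)=\kappa(0,\gamma_i)=D_i^*$, but its power is $\mathbb E|X|^2=a\sigma^2m$, which by \eqref{eq:gap} exceeds $\rho Pm$ when $\rho>1$. For later use,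
\begin{equation}\label{eq:dkb}
\partial_tb=\tfrac12\kappa,\qquad\partial_\gamma b=\tfrac12a\kappa,\qquad\partial_t\kappa=-\kappa^2,\qquad\partial_\gamma\kappa=-a\kappa^2 .
\end{equation}
\end{example}

The function $J$ is useful because its derivatives give access to the posterior.

\begin{lemma}\label{lem:deriv}
Let $|f|\le B<\infty$.
\begin{enumerate}
\item[(a)] On $\{t>0,\gamma>0\}$ the function $J$ is $C^2$, and
\begin{gather*}
\partial_tJ=\tfrac12\,\mathbb E\operatorname{tr}K,\qquad\partial_\gamma J=\tfrac12\,\mathbb E\operatorname{tr}L,\\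
\partial_t\,\mathbb E\operatorname{tr}K=-\mathbb E\|K\|^2,\qquad\partial_\gamma\,\mathbb E\operatorname{tr}K=\partial_t\,\mathbb E\operatorname{tr}L=-\mathbb E\|C\|^2,\qquad\partial_\gamma\,\mathbb E\operatorname{tr}L=-\mathbb E\|L\|^2 .
\end{gather*}
\item[(b)] For fixed $t,\gamma>0$, $\hat X$ is a smooth function of $(V,Y)$ with $|\hat X|\le B$ and $\partial\hat X_j/\partial V_i=\sqrt t\,C_{ij}$, and for fixed $Y$ the entries $C_{ij}$ grow at most polynomially in $V$.
\end{enumerate}
\end{lemma}

The proof is a computation with the heat equation and is given in Section~\ref{sec:deriv}.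

\begin{lemma}\label{lem:concave}
Let $f$ be bounded and let $(\tilde S',\tilde X')$ be a conditionally independent copy of $(\tilde S,\tilde X)$ given $\theta$. For $t,\gamma>0$ and real $\alpha,\beta$,
\begin{equation}\label{eq:hess}
\mathbb E\big[\alpha^2\|K\|^2+2\alpha\beta\|C\|^2+\beta^2\|L\|^2\big]=\mathbb E\big(\alpha\langle\tilde S,\tilde S'\rangle+\beta\langle\tilde X,\tilde X'\rangle\big)^2\ge0 .
\end{equation}
The function $J$ is continuous and concave on $\{t>0,\gamma\ge0\}$, and $J(t,0)=mb(t,0)$.
\end{lemma}

\begin{proof}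
By conditional independence,
\[
\mathbb E\big[\langle\tilde S,\tilde S'\rangle\langle\tilde X,\tilde X'\rangle\,\big|\,\theta\big]=\sum_{i,j}\mathbb E[\tilde S_i\tilde X_j|\theta]\,\mathbb E[\tilde S'_i\tilde X'_j|\theta]=\|C\|^2,
\]
and the same computation gives $\|K\|^2$ and $\|L\|^2$ for the two squares. This is \eqref{eq:hess}. By Lemma~\ref{lem:deriv}(a) its left side is $-2$ times the Hessian form of $J$ at $(\alpha,\beta)$, so $J$ is concave on the open quadrant.

At $\gamma=0$ the observation $Y$ is independent noise and $J(t,0)=I(S;V)=\frac m2\log(1+\sigma^2t)=mb(t,0)$. For $\gamma\ge0$, the chain rule gives $J(t,\gamma)-J(t,0)=I(S;Y|V)=h(Y|V)-h(Z)$. This is nonnegative, and by \eqref{eq:maxent} with $g=0$ and $\mathbb E|Y|^2\le n(1+\gamma P)$ it is at most $\frac n2\log(1+\gamma P)$. Hence $J$ is continuous at the points $(t,0)$, and concavity passes to the boundary by continuity.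
\end{proof}

\section{The pair $(D_1^*,D_2^*)$ determines $J$}\label{sec:pinch}

A small distortion $d(\gamma)$ bounds $J(\cdot,\gamma)$ on both sides: from below because the source is well estimated, from above because little is left for $V$ to reveal.

\begin{lemma}\label{lem:two}
For every encoder with $\mathbb E|X|^2\le nP$, $n\le\rho m$, and all $t\ge0$, $\gamma\ge0$,
\[
\frac12\log\frac{\sigma^2(1+t\,d(\gamma))}{d(\gamma)}\ \le\ \frac{J(t,\gamma)}m\ \le\ \frac\rho2\log(1+\gamma P)+\frac12\log\big(1+t\,d(\gamma)\big).
\]
\end{lemma}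

\begin{proof}
Let $e=S-\mathbb E[S|Y]$, so that $\mathbb E|e|^2=md$ with $d=d(\gamma)$, and $G$ is independent of $e$. The vector $V-\sqrt t\,\mathbb E[S|Y]=\sqrt t\,e+G$ is a function of $\theta$ with second moment $m(1+td)$.

For the upper bound write $J=I(S;Y)+I(S;V|Y)$. By \eqref{eq:maxent}, $I(S;Y)=h(Y)-h(Z)\le\frac n2\log(1+\gamma P)$ and $I(S;V|Y)=h(V|Y)-h(G)\le\frac m2\log(1+td)$.

For the lower bound estimate $S$ by $\mathbb E[S|Y]+c(\sqrt t\,e+G)$. The mean-square error is $m[(1-c\sqrt t)^2d+c^2]$, which equals $md/(1+td)$ at $c=\sqrt t\,d/(1+td)$. By \eqref{eq:maxent}, $J=h(S)-h(S|\theta)\ge\frac m2\log\big(\sigma^2(1+td)/d\big)$.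
\end{proof}

Comparing the two sides gives $d(\gamma)\ge\sigma^2(1+\gamma P)^{-\rho}$, which proves \eqref{eq:ptp}.

\medskip
From now until the end of Section~\ref{sec:power}, \emph{we assume that $\rho>1$ and that $(D_1^*,D_2^*)$ is achievable}, and we fix codes as in Lemma~\ref{lem:bounded}, with $m=m_k$, $n=n_k$ and $d(\gamma_i)\le D_i^*+\varepsilon_k$. The symbols $o(1)$, $O(1)$ refer to $k\to\infty$, and $o(m)$, $O(m)$ mean $m_k\,o(1)$, $m_k\,O(1)$; the block lengths need not tend to infinity. Let $j_k=J/m_k$ for the $k$-th code.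

The upper bound of Lemma~\ref{lem:two} is useful at $\gamma_2$, where $(1+\gamma_2P)^\rho=\sigma^2/D_2^*$, and the lower bound at $\gamma_1$. For every $t>0$ they give
\begin{align}
\limsup_kj_k(t,\gamma_2)&\le\tfrac12\log\big(\sigma^2(1/D_2^*+t)\big)=b(t,\gamma_2),\label{eq:up}\\
\liminf_kj_k(t,\gamma_1)&\ge\tfrac12\log\big(\sigma^2(1/D_1^*+t)\big)=b(t,\gamma_1).\label{eq:low}
\end{align}
So we know $j_k=b$ at $\gamma=0$, $j_k\lesssim b$ at $\gamma=\gamma_2$, and $j_k\gtrsim b$ at $\gamma=\gamma_1$. On a line $t=\text{const}$ the function $b$ is strictly concave, and three such values do not determine a concave function. This is the reason for the side information $V$: on the lines $t+a\gamma=T$ the function $b$ is constant, and a concave function on a segment that is at least $b$ at both ends and at most $b$ at one interior point is equal to $b$.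

\begin{proposition}\label{prop:pinch}
On the open convex set $\Omega=\{t>a\gamma_1,\ 0<\gamma<\gamma_2\}$ we have $j_k\to b$ pointwise. Uniformly on compact subsets of $\Omega$,
\[
\tfrac1m\,\mathbb E\operatorname{tr}K\to\kappa,\qquad\tfrac1m\,\mathbb E\operatorname{tr}L\to a\kappa .
\]
\end{proposition}

\begin{proof}
Let $(t,\gamma)\in\Omega$ and $T=t+a\gamma$. Since $T>a\gamma_1$, the segment $\{(T-au,u):0\le u\le\gamma_1\}$ lies in $\{t>0,\gamma\ge0\}$, so $\ell_k(u)=j_k(T-au,u)$ is concave on $[0,\gamma_1]$ by Lemma~\ref{lem:concave}. On the segment $b$ equals $b_T=\frac12\log(1+\sigma^2T)$, and $\ell_k(0)=b_T$, $\limsup\ell_k(\gamma_2)\le b_T$, $\liminf\ell_k(\gamma_1)\ge b_T$. Concavity between $0$ and $\gamma_1$ gives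
\[
\ell_k(\gamma)\ge\Big(1-\frac\gamma{\gamma_1}\Big)b_T+\frac\gamma{\gamma_1}\,\ell_k(\gamma_1),
\]
so $\liminf\ell_k(\gamma)\ge b_T$. Since $\gamma<\gamma_2<\gamma_1$, we can write $\gamma_2=\vartheta\gamma+(1-\vartheta)\gamma_1$ with $0<\vartheta<1$, and concavity gives $\ell_k(\gamma)\le\vartheta^{-1}[\ell_k(\gamma_2)-(1-\vartheta)\ell_k(\gamma_1)]$, so $\limsup\ell_k(\gamma)\le b_T$. Thus $j_k(t,\gamma)=\ell_k(\gamma)\to b(t,\gamma)$. The function $b$ is smooth and concave, so the gradients converge uniformly on compact subsets of $\Omega$; by Lemma~\ref{lem:deriv}(a) and \eqref{eq:dkb} this is the second claim.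
\end{proof}

The hypothesis $N_1<N_2$ is used here, to place $\gamma_2$ strictly inside the segment. The absence of feedback is used as well: $X$ is a function of $S$ alone, so a single function $J$ describes both receivers.

\begin{remark}\label{rem:outer}
Concavity alone explains why $D_1^*$ is the natural guess. Let $(D_1,D_2^*)$ be achievable and take codes as in Lemma~\ref{lem:bounded}. Then \eqref{eq:up} still holds, and concavity gives $\ell_k(\gamma_2)\ge(1-\frac{\gamma_2}{\gamma_1})b_T+\frac{\gamma_2}{\gamma_1}\ell_k(\gamma_1)$, so $\limsup\ell_k(\gamma_1)\le b_T$. With $t=T-a\gamma_1$, the lower bound of Lemma~\ref{lem:two} turns this into $1/D_1+t\le\sigma^{-2}+T=1/D_1^*+t$, that is, $D_1\ge D_1^*$. Theorem~\ref{thm:main} concerns the case of equality in this bound.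
\end{remark}

\section{One source sample}\label{sec:one}

The mechanism of the proof is visible for $m=1$ without the slack $\varepsilon$. Suppose that a bounded encoder $f:\mathbb R\to\mathbb R^n$, $n\le\rho$, with $\mathbb E|f(S)|^2\le nP$ has $d(\gamma_i)\le D_i^*$ for $i=1,2$. Proposition~\ref{prop:pinch}, applied to a constant sequence of codes, gives $J=b$ on $\Omega$. Differentiating twice, by Lemma~\ref{lem:deriv}(a) and \eqref{eq:dkb}, at any point of $\Omega$,
\[
\mathbb EK=\kappa,\qquad\mathbb E\operatorname{tr}L=a\kappa,\qquad\mathbb EK^2=\kappa^2,\qquad\mathbb E|C|^2=a\kappa^2,\qquad\mathbb E\|L\|^2=a^2\kappa^2,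
\]
where $K$ is a scalar and $C$ is a row vector.

\emph{Step 1: the encoder is affine under the posterior.} The random variable $K$ has variance $0$, so $K=\kappa$. Since $b$ is constant in the direction $(a,-1)$, the form \eqref{eq:hess} vanishes there: $a^2\kappa^2-2a\cdot a\kappa^2+a^2\kappa^2=0$. Hence $a\tilde S\tilde S'=\langle\tilde X,\tilde X'\rangle$ almost surely. Multiplying by $\tilde S\tilde S'$ and conditioning on $\theta$ gives $|C|^2=aK^2=a\kappa^2$. The vector $A=C^T/\kappa$ has $|A|^2=a$, and
\[
\mathbb E|\tilde X-A\tilde S|^2=\mathbb E\big[\operatorname{tr}L-2|C|^2/\kappa+aK\big]=a\kappa-2a\kappa+a\kappa=0 .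
\]

\emph{Step 2: from the posterior to the prior.} For almost every $\theta$, the identity $f(s)=\hat X(\theta)+A(\theta)(s-\hat S(\theta))$ holds for almost every $s$ under the posterior. The density \eqref{eq:post} is positive, so it holds for Lebesgue-almost every $s$. Fixing one such $\theta$, we find $f(s)=c+As$ almost everywhere, with $|A|^2=a$.

\emph{Step 3: power.} $\mathbb E|f(S)|^2=|c|^2+a\sigma^2>\rho P\ge nP$ by \eqref{eq:gap}, a contradiction. (An affine $f$ is also unbounded, but this is of no use for a sequence of codes, whose bounds are not controlled.)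

For a sequence of codes, Step 1 survives with errors $o(m)$. Step 2 does not: the relative entropy of the posterior with respect to the prior averages to $J\approx mb$, so an error $o(m)$ under the posterior gives no control under the prior. Some replacement is needed, because stretching by $\sqrt a$ in a direction that is free to turn costs no power: the curve $f(s)=r(\cos(\sqrt a\,s/r),\sin(\sqrt a\,s/r))$ has $|f'|=\sqrt a$ and $|f|=r$ for any $r>0$. We shall compare $A(\theta)$ for two observations whose posteriors overlap, and then replace Step 3 by an inequality that uses only this comparison.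

\section{The encoder is locally an isometry}\label{sec:local}

Step 1 used second derivatives of $J$ at a point. Convergence of concave functions does not give pointwise convergence of second derivatives, but it gives convergence of their integrals, and the quantities that must be small are nonnegative. So they are small at suitable points. We choose these points with $\gamma$ small, for a reason that appears in Section~\ref{sec:power}, and we need the point $(2t,\gamma)$ along with $(t,\gamma)$ for Section~\ref{sec:rot}.

By \eqref{eq:gap} we can fix $0<\gamma_a<\gamma_b<\gamma_2$ with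
\begin{equation}\label{eq:gammab}
a(1-\rho P\gamma_b)>\rho P/\sigma^2 .
\end{equation}
This is the only place where $\rho>1$ is used. Fix also $a\gamma_1<t_a<t_b$, and let
\[
Q=\mathbb E\big[\|L\|^2-2a\|C\|^2+a^2\|K\|^2\big],\qquad e_k(t,\gamma)=\frac1m\big(Q+\mathbb E\|K-\kappa I\|^2\big).
\]
By \eqref{eq:hess} with $(\alpha,\beta)=(a,-1)$, $Q\ge0$, so $e_k\ge0$.

\begin{lemma}\label{lem:good}
There are points $(t_k,\gamma_k)\in[t_a,t_b]\times[\gamma_a,\gamma_b]$ with $e_k(t_k,\gamma_k)+e_k(2t_k,\gamma_k)\to0$.
\end{lemma}

\begin{proof}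
Let $R=[t_-,t_+]\times[\gamma_-,\gamma_+]\subset\Omega$. By Lemma~\ref{lem:deriv}(a), Proposition~\ref{prop:pinch} on the edges of $R$, and \eqref{eq:dkb},
\[
\int_R\frac1m\mathbb E\|K\|^2=\int_{\gamma_-}^{\gamma_+}\Big[\frac1m\mathbb E\operatorname{tr}K\Big]_{t=t_+}^{t=t_-}d\gamma\ \longrightarrow\ \int_{\gamma_-}^{\gamma_+}\big[\kappa\big]_{t=t_+}^{t=t_-}d\gamma=\int_R\kappa^2 .
\]
Integrating $-\partial_\gamma\mathbb E\operatorname{tr}K$ and $-\partial_\gamma\mathbb E\operatorname{tr}L$ in $\gamma$ instead gives $\int_R\frac1m\mathbb E\|C\|^2\to\int_Ra\kappa^2$ and $\int_R\frac1m\mathbb E\|L\|^2\to\int_Ra^2\kappa^2$. Hence $\int_RQ/m\to\int_R(a^2-2a^2+a^2)\kappa^2=0$. Moreover $\frac1m\mathbb E\|K-\kappa I\|^2=\frac1m\mathbb E\|K\|^2-2\kappa\frac1m\mathbb E\operatorname{tr}K+\kappa^2$ has integral tending to $\int_R(1-2+1)\kappa^2=0$. So $\int_Re_k\to0$. Both $[t_a,t_b]\times[\gamma_a,\gamma_b]$ and $[2t_a,2t_b]\times[\gamma_a,\gamma_b]$ lie in $\Omega$, so the integral of $e_k(t,\gamma)+e_k(2t,\gamma)$ over the first box tends to $0$. Take a point where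 this function does not exceed its average.
\end{proof}

From now on $(t,\gamma)=(t_k,\gamma_k)$, $\kappa=\kappa(t,\gamma)$ and $\kappa'=\kappa(2t,\gamma)$. The numbers $\kappa,\kappa'$ stay in a compact subset of $(0,\infty)$. By Lemma~\ref{lem:good} and the uniformity in Proposition~\ref{prop:pinch},
\begin{equation}\label{eq:data}
\begin{gathered}
Q=o(m),\qquad\mathbb E\|K-\kappa I\|^2=o(m),\qquad\mathbb E\|K\|^2=O(m),\\
\mathbb E\operatorname{tr}K=\kappa m+o(m),\qquad\mathbb E\operatorname{tr}L=a\kappa m+o(m).
\end{gathered}
\end{equation}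

In Example~\ref{ex:linear}, $C=\kappa A^T$. This suggests showing that the singular values of $C$ are close to $\sqrt a\,\kappa$, and reading off $A$ from the polar decomposition of $C$.

\begin{lemma}\label{lem:local}
There is an $n\times m$ matrix $A=A(\theta)$, a Borel function of $\theta$, with $A^TA\preceq aI_m$ and
\begin{align}
\mathbb E\|C\|^2&=a\kappa^2m+o(m),\label{eq:C2}\\
\mathbb E\|C-\kappa A^T\|^2&=o(m),\label{eq:CA}\\
\mathbb E|\tilde X-A\tilde S|^2&=o(m).\label{eq:XA}
\end{align}
\end{lemma}

\begin{proof}
\emph{The matrix $CC^T$ is close to $a\kappa^2I$.} To turn $Q$ into a sum of squares of $m\times m$ matrix entries we replace $L$ by the part of it that is explained linearly by $S$. Let $\Lambda=K^{-1/2}C$ and $\Gamma=\Lambda\Lambda^T$. The posterior covariance of $\tilde X-C^TK^{-1}\tilde S$ is $L-C^TK^{-1}C=L-\Lambda^T\Lambda$, so $0\preceq\Lambda^T\Lambda\preceq L$. Therefore $\|\Lambda^T\Lambda\|^2\le\operatorname{tr}(\Lambda^T\Lambda L)\le\|\Lambda^T\Lambda\|\,\|L\|$, and $\|\Gamma\|=\|\Lambda^T\Lambda\|\le\|L\|$. Since $\operatorname{tr}(\Gamma K)=\operatorname{tr}(CC^T)=\|C\|^2$,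
\[
\mathbb E\|\Gamma-aK\|^2=\mathbb E\big[\|\Gamma\|^2-2a\|C\|^2+a^2\|K\|^2\big]\le Q=o(m).
\]
Now $CC^T-a\kappa^2I=K^{1/2}(\Gamma-aK)K^{1/2}+a(K^2-\kappa^2I)$. The first term is bounded by \eqref{eq:sandwich}. For the second, with $k_i$ the eigenvalues of $K$, $\sum_i|k_i-\kappa|(k_i+\kappa)\le\|K-\kappa I\|(\|K\|+\kappa\sqrt m)$. Thus
\[
\|CC^T-a\kappa^2I\|_1\le\|\Gamma-aK\|\,\|K\|+a\|K-\kappa I\|\big(\|K\|+\kappa\sqrt m\big),
\]
and by Cauchy--Schwarz and \eqref{eq:data} the expectation is $\sqrt{o(m)\,O(m)}=o(m)$.

Let $s_1,\dots,s_m\ge0$ be the eigenvalues of $(CC^T)^{1/2}$, so that $\sum s_i^2=\|C\|^2$ and $\sum s_i=\|C\|_1$. We have shown $\mathbb E\sum_i|s_i^2-a\kappa^2|=o(m)$, which gives \eqref{eq:C2}. Since $(x-y)^2\le|x^2-y^2|$ for $x,y\ge0$, and $|\sum_ix_i|\le\sqrt m\,(\sum_ix_i^2)^{1/2}$, also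
\begin{equation}\label{eq:sv}
\mathbb E\sum_i\big(s_i-\sqrt a\,\kappa\big)^2=o(m),\qquad\mathbb E\|C\|_1=\sqrt a\,\kappa m+o(m).
\end{equation}

\emph{The matrix $A$.} Let $C=\sum_{s_i>0}s_iu_iv_i^T$ be a singular value decomposition. Then
\[
(CC^T+\delta I)^{-1/2}C=\sum_{s_i>0}\frac{s_i}{\sqrt{s_i^2+\delta}}\,u_iv_i^T\ \longrightarrow\ O:=\sum_{s_i>0}u_iv_i^T\qquad(\delta\downarrow0).
\]
As a pointwise limit of continuous functions of $C$, the matrix $O$ is a Borel function of $\theta$. The product $OO^T$ is an orthogonal projection in $\mathbb R^m$, and $\langle O,C\rangle=\|C\|_1$. Put $A=\sqrt a\,O^T$. Then $A^TA=aOO^T\preceq aI_m$, $\|A\|^2\le am$ and $\operatorname{tr}(AC)=\sqrt a\,\|C\|_1$. Hence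
\[
\|C-\kappa A^T\|^2\le\|C\|^2-2\sqrt a\,\kappa\|C\|_1+a\kappa^2m=\sum_i\big(s_i-\sqrt a\,\kappa\big)^2,
\]
and \eqref{eq:CA} follows from \eqref{eq:sv}. Finally $\operatorname{tr}(AKA^T)=\operatorname{tr}(KA^TA)\le a\operatorname{tr}K$, so by \eqref{eq:data} and \eqref{eq:sv}
\[
\mathbb E|\tilde X-A\tilde S|^2=\mathbb E\big[\operatorname{tr}L-2\operatorname{tr}(AC)+\operatorname{tr}(AKA^T)\big]\le a\kappa m-2a\kappa m+a\kappa m+o(m).\qedhere
\]
\end{proof}

\section{The isometry does not rotate}\label{sec:rot}

Draw the side information twice. Let $G_0,G_1$ be independent standard Gaussian vectors, independent of $(S,Z)$, and let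
\[
V_i=\sqrt t\,S+G_i,\qquad\theta_i=(V_i,Y)\quad(i=0,1),\qquad\theta_{01}=(V_0,V_1,Y),
\]
with the same $Y$. Write $A_i,C_i,\hat X_i,\hat S_i$ for $A,C,\hat X,\hat S$ evaluated at $\theta_i$. Each pair $(S,\theta_i)$ has the law of $(S,\theta)$. An observer who knows $\theta_{01}$ knows both $A_0$ and $A_1$, and both describe the encoder under this observer's posterior. If that posterior is spread in all directions, the two matrices must nearly agree. It is, because two observations at level $t$ amount to one at level $2t$.

\begin{lemma}\label{lem:rot}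
$\mathbb E\|A_0-A_1\|^2=o(m)$ and $\mathbb E\langle C_0,C_1\rangle=a\kappa^2m+o(m)$.
\end{lemma}

\begin{proof}
The vector $(V_0-V_1)/\sqrt2=(G_0-G_1)/\sqrt2$ is independent of $(S,Z,G_0+G_1)$. Hence the posterior of $S$ given $\theta_{01}$ is the posterior given $\big((V_0+V_1)/\sqrt2,Y\big)$, and $(V_0+V_1)/\sqrt2=\sqrt{2t}\,S+(G_0+G_1)/\sqrt2$ is an observation at level $2t$. By Lemma~\ref{lem:good}, the covariance $K_{01}$ of $S$ given $\theta_{01}$ satisfies $\mathbb E\|K_{01}-\kappa'I\|^2=o(m)$.

Let $\xi_i=X-\hat X_i-A_i(S-\hat S_i)$, so that $\mathbb E|\xi_i|^2=o(m)$ by \eqref{eq:XA}. Let $\tilde S_{01}=S-\mathbb E[S|\theta_{01}]$ and $\tilde X_{01}=X-\mathbb E[X|\theta_{01}]$. Since $A_i,\hat X_i,\hat S_i$ are functions of $\theta_{01}$,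
\[
\xi_i-\mathbb E[\xi_i|\theta_{01}]=\tilde X_{01}-A_i\tilde S_{01},
\]
and centering does not increase the second moment, so $\mathbb E|\tilde X_{01}-A_i\tilde S_{01}|^2=o(m)$ for $i=0,1$. The offsets are now the same for $i=0$ and $i=1$. Subtracting, with $U=A_0-A_1$,
\[
o(m)=\mathbb E|U\tilde S_{01}|^2=\mathbb E\langle K_{01},U^TU\rangle\ge\kappa'\,\mathbb E\|U\|^2-\mathbb E\big[\|K_{01}-\kappa'I\|\,\|U^TU\|\big].
\]
Since $\|U\|_{\mathrm{op}}\le2\sqrt a$ and $U^TU$ is $m\times m$, we have $\|U^TU\|\le4a\sqrt m$, and the last expectation is at most $4a\sqrt m\,(\mathbb E\|K_{01}-\kappa'I\|^2)^{1/2}=o(m)$. As $\kappa'$ is bounded below, $\mathbb E\|U\|^2=o(m)$.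

Writing $C_0-C_1=(C_0-\kappa A_0^T)+\kappa U^T-(C_1-\kappa A_1^T)$ and using \eqref{eq:CA}, we get $\mathbb E\|C_0-C_1\|^2=o(m)$. By \eqref{eq:C2},
\[
\mathbb E\langle C_0,C_1\rangle=\tfrac12\big(\mathbb E\|C_0\|^2+\mathbb E\|C_1\|^2-\mathbb E\|C_0-C_1\|^2\big)=a\kappa^2m+o(m).\qedhere
\]
\end{proof}

\section{The power needed}\label{sec:power}

We need a lower bound for $\mathbb E|X|^2$. The starting point is that the correlation of $X$ with the error $X-\hat X_0$ is known, namely $\mathbb E\operatorname{tr}L\approx a\kappa m$. Cauchy--Schwarz applied directly would give only $\mathbb E|X|^2\gtrsim a\kappa m$. But much of the error is fluctuation caused by $G_0$, which cannot correlate with $X$. We average it out first and let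
\[
q=\mathbb E\big|X-\mathbb E[\hat X_0|S,Y]\big|^2
\]
be what remains. The smaller $q$ is, the larger $X$ has to be. The gradient of $\hat X_0$ in $G_0$ is $\sqrt t\,C_0$, and Lemma~\ref{lem:rot} says that it does not cancel when averaged over $G_0$; this is what makes $q$ small.

\begin{lemma}\label{lem:q}
$q\le a\kappa^2(\sigma^{-2}+a\gamma)\,m+o(m)$.
\end{lemma}

\begin{proof}
Since $X$ is a function of $S$, it is constant given $(S,Y)$, and
\begin{equation}\label{eq:split}
\mathbb E\operatorname{tr}L=\mathbb E|X-\hat X_0|^2=q+\mathbb E\sum_j\operatorname{Var}(\hat X_{0,j}|S,Y).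
\end{equation}
Given $(S,Y)$, the vector $G_0$ is standard Gaussian, and $\hat X_{0,j}$ is the function $\hat X_j$ evaluated at $(\sqrt t\,S+G_0,Y)$. By Lemma~\ref{lem:deriv}(b) it is a bounded smooth function of $G_0$ whose partial derivatives $\sqrt t\,(C_0)_{ij}$ grow at most polynomially. Gaussian integration by parts gives $\mathbb E[\hat X_{0,j}G_{0,i}|S,Y]=\sqrt t\,\mathbb E[(C_0)_{ij}|S,Y]$. The functions $1,G_{0,1},\dots,G_{0,m}$ are orthonormal in $L^2$ of the conditional law, so Bessel's inequality, summed over $j$, gives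
\[
\sum_j\operatorname{Var}(\hat X_{0,j}|S,Y)\ge t\,\big\|\mathbb E[C_0|S,Y]\big\|^2 .
\]
Given $(S,Y)$, the matrices $C_0$ and $C_1$ are the same function of the independent vectors $G_0$ and $G_1$, so $\mathbb E\|\mathbb E[C_0|S,Y]\|^2=\mathbb E\langle C_0,C_1\rangle=a\kappa^2m+o(m)$ by Lemma~\ref{lem:rot}. Inserting this and \eqref{eq:data} in \eqref{eq:split}, we get $q\le a\kappa(1-t\kappa)m+o(m)$, and $1-t\kappa=\kappa(\sigma^{-2}+a\gamma)$ by the definition of $\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]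
The error $X-\hat X_0$ is orthogonal to $\hat X_0$, and $X$ is a function of $S$. Hence, by \eqref{eq:data} and Cauchy--Schwarz,
\[
a\kappa m+o(m)=\mathbb E|X-\hat X_0|^2=\mathbb E\langle X,X-\hat X_0\rangle=\mathbb E\big\langle X,\,X-\mathbb E[\hat X_0|S,Y]\big\rangle\le\sqrt{\rho mP\,q}.
\]
Square, insert Lemma~\ref{lem:q}, and divide by $a\kappa^2m^2$, recalling that $\kappa$ is bounded above and below:
\[
a\le\rho P(\sigma^{-2}+a\gamma_k)+o(1)\le\rho P(\sigma^{-2}+a\gamma_b)+o(1).
\]
Letting $k\to\infty$ gives $a(1-\rho P\gamma_b)\le\rho P/\sigma^2$, which contradicts \eqref{eq:gammab}. So $(D_1^*,D_2^*)$ is not achievable.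
\end{proof}

\begin{remark}[why $\gamma$ must be small]
In Example~\ref{ex:linear}, $\hat S_0=\kappa(\sqrt t\,V_0+\sqrt\gamma A^TY)$, so
\[
X-\mathbb E[\hat X_0|S,Y]=A\big(S-\kappa(t+a\gamma)S-\kappa\sqrt\gamma A^TZ\big)=\kappa\big(\sigma^{-2}X-\sqrt\gamma\,AA^TZ\big),
\]
and $q=a\kappa^2(\sigma^{-2}+a\gamma)m$ exactly. The term in $Z$ is uncorrelated with $X$ and is lost in Cauchy--Schwarz: the argument yields the power $a\sigma^2/(1+a\sigma^2\gamma)$ per source sample in place of $a\sigma^2$. The loss disappears as $\gamma\to0$. At the level $\gamma=\gamma_2$ of the bad receiver the bound would be $N_2\big(1-(1+\gamma_2P)^{-\rho}\big)\le N_2\,\rho\log(1+\gamma_2P)<\rho P$, which contradicts nothing. The contradiction comes from fictitious receivers that may be much noisier than receiver 2, which Proposition~\ref{prop:pinch} reaches because $J$ is known exactly at $\gamma=0$.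
\end{remark}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\subsection*{Part (i)}
Suppose that for every $\eta>0$ some pair with $D_i\le D_i^*+\eta$, $i=1,2$, is achievable. Then for all $\eta,\varepsilon>0$ there is a code with distortions at most $D_i^*+\eta+\varepsilon$, so $(D_1^*,D_2^*)$ is achievable, against Theorem~\ref{thm:main}. The last claim is the case $D_2=D_2^*$.

\subsection*{Part (ii)}
The case $\rho>1$ is Theorem~\ref{thm:main}. For $\rho=1$ we have $a\sigma^2=P$, so $1/D_i^*=\sigma^{-2}(1+\gamma_iP)$, which uncoded transmission attains (Section~\ref{sec:linear}). For $\rho<1$ the function $\chi(\gamma)=(1+\gamma P)^\rho-1$ is strictly concave with $\chi(0)=0$, so $\chi(\gamma_2)>\frac{\gamma_2}{\gamma_1}\chi(\gamma_1)$ and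
\[
\frac{\sigma^2}{D_1^*}=1+\frac{\gamma_1}{\gamma_2}\,\chi(\gamma_2)>1+\chi(\gamma_1)=(1+\gamma_1P)^\rho .
\]
Thus $D_1^*$ lies strictly below the limit \eqref{eq:ptp} and is not achievable.

\subsection*{Part (iii)}
A code with common randomness has a random element $W$, independent of $(S,Z_1,Z_2)$, as an additional argument of $f,g_1,g_2$, which are jointly measurable; power and distortions are averaged over $W$ as well. Since the decoders may ignore $W$, this includes randomized encoders. The proof of Theorem~\ref{thm:main} used that $X$ is a function of $S$, so we do not repeat it; we show that common randomness does not enlarge the set of achievable pairs, by replacing the average over $W$ with time sharing.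

\begin{lemma}\label{lem:hull}
If an integrable random vector $v$ in $\mathbb R^k$ takes values in a set $E$ almost surely, then $\mathbb Ev$ lies in the convex hull of $E$.
\end{lemma}

\begin{proof}
We use induction on the dimension of an affine subspace $H$ that contains $v$ almost surely, and show $\mathbb Ev\in\operatorname{conv}(E\cap H)$; dimension $0$ is immediate. If $\mathbb Ev\notin\operatorname{conv}(E\cap H)$, then by the separating hyperplane theorem there is a nonconstant affine function $\omega$ on $H$ with $\omega(\mathbb Ev)=0$ and $\omega\ge0$ on $E\cap H$. Then $\omega(v)\ge0$ has mean $0$, so $v$ lies almost surely in $H'=\{\omega=0\}$, of smaller dimension. By induction $\mathbb Ev\in\operatorname{conv}(E\cap H')$, a contradiction.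
\end{proof}

Take a code with common randomness, with parameters $m,n$, distortions $d_1,d_2<\infty$ and $\pi=\frac1n\mathbb E|f(S,W)|^2\le P$. For almost every value $w$, fixing $W=w$ gives deterministic maps with finite distortions and power $v(w)=(d_1(w),d_2(w),\pi(w))$, and $\mathbb Ev(W)=(d_1,d_2,\pi)$ by independence and Fubini's theorem. By Lemma~\ref{lem:hull} and Carath\'eodory's theorem (a point of the convex hull of a set in $\mathbb R^3$ is a convex combination of at most four of its points), $(d_1,d_2,\pi)=\sum_{i=1}^4\alpha_iv(w_i)$ with $\alpha_i\ge0$, $\sum\alpha_i=1$.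

Given $\delta>0$, choose rationals $0\le\beta_i\le\alpha_i$ with $1-\sum\beta_i\le\delta$ and a common denominator $M$. Concatenate $M$ blocks: in $M\beta_i$ of them use the deterministic maps given by $w_i$, and in the remaining $M(1-\sum\beta_i)$ blocks send $0$ and estimate by $0$. This is a deterministic code with block length $Mm$ and $Mn\le\rho Mm$ channel uses. Its average power is $\sum\beta_i\pi(w_i)\le\pi\le P$, and its distortions are at most $\sum_i\beta_id_j(w_i)+\delta\sigma^2\le d_j+\delta\sigma^2$, $j=1,2$. Since $\delta$ is arbitrary, every pair achievable with common randomness is achievable without it, and Theorem~\ref{thm:main} and part (i) carry over. \qed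

\section{Proof of Lemma~\ref{lem:deriv}}\label{sec:deriv}

The law of $\theta$ depends on $(t,\gamma)$, and so does the posterior as a function of $\theta$. We rescale the observations so that both dependences are governed by heat equations with opposite signs. Constants in this section depend on the code.

\medskip\noindent\emph{Tilted expectations.} For a polynomial $\phi$ in the coordinates of $(S,X)$, and $\lambda\in\mathbb R^m$, $\mu\in\mathbb R^n$, put
\[
F_\phi(\lambda,\mu;t,\gamma)=\mathbb E\Big[\phi\,e^{\langle\lambda,S\rangle-t|S|^2/2+\langle\mu,X\rangle-\gamma|X|^2/2}\Big],\qquad\mathcal Z=F_1 .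
\]
Since $X$ is bounded and $S$ is Gaussian, $F_\phi$ is smooth for $t,\gamma>0$ and may be differentiated under the expectation:
\begin{equation}\label{eq:dF}
\partial_{\lambda_i}F_\phi=F_{\phi S_i},\qquad\partial_{\mu_j}F_\phi=F_{\phi X_j},\qquad\partial_tF_\phi=-\tfrac12F_{\phi|S|^2}=-\tfrac12\Delta_\lambda F_\phi,\qquad\partial_\gamma F_\phi=-\tfrac12\Delta_\mu F_\phi .
\end{equation}
Let $p_t$ and $p'_\gamma$ be the densities of $\mathcal N(0,tI_m)$ and $\mathcal N(0,\gamma I_n)$, and let $\mathbb E_{\mathrm{ref}}H=\iint H\,p_t(\lambda)\,p'_\gamma(\mu)\,d\lambda\,d\mu$. Given $S$, the pair $(\lambda,\mu)=(\sqrt t\,V,\sqrt\gamma\,Y)$ is Gaussian with mean $(tS,\gamma X)$ and the covariance of the reference law, so its density with respect to $p_tp'_\gamma$ is the exponential in the definition of $F_\phi$. Hence the unconditional density is $\mathcal Z$, posterior means are $\langle\phi\rangle:=\mathbb E[\phi|\theta]=F_\phi/\mathcal Z$, and $\mathbb E\,u(\lambda,\mu)=\mathbb E_{\mathrm{ref}}[\mathcal Zu]$. By \eqref{eq:dF},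
\begin{equation}\label{eq:cov}
\partial_{\lambda_i}\langle\phi\rangle=\langle\phi S_i\rangle-\langle\phi\rangle\langle S_i\rangle=\operatorname{Cov}(\phi,S_i|\theta).
\end{equation}

\medskip\noindent\emph{Bounds.} Under the weight $e^{\langle\lambda,S\rangle-t|S|^2/2}$ the law of $S$ becomes $w_t(\lambda)$ times the Gaussian law with mean $\lambda/(t+\sigma^{-2})$ and covariance $(t+\sigma^{-2})^{-1}I$, where
\[
w_t(\lambda)=(1+t\sigma^2)^{-m/2}\exp\Big(\frac{|\lambda|^2}{2(t+\sigma^{-2})}\Big).
\]
The remaining factor $e^{\langle\mu,X\rangle-\gamma|X|^2/2}$ lies between $e^{-B|\mu|-\gamma B^2/2}$ and $e^{B|\mu|}$. Therefore, with $c,d$ depending on $\phi$,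
\[
|F_\phi|\le c(1+|\lambda|)^de^{B|\mu|}w_t(\lambda),\qquad e^{-B|\mu|-\gamma B^2/2}w_t(\lambda)\le\mathcal Z\le e^{B|\mu|}w_t(\lambda).
\]
For $(t,\gamma)$ in a compact set $\mathcal M\subset(0,\infty)^2$ this gives
\begin{equation}\label{eq:ratio}
|\langle\phi\rangle|\le c(1+|\lambda|)^de^{2B|\mu|},\qquad|\log\mathcal Z|\le c(1+|\lambda|^2+|\mu|).
\end{equation}
Part (b) follows: $\hat X_j=\langle X_j\rangle$ is smooth and $|\hat X|\le B$; \eqref{eq:cov} with $\lambda=\sqrt t\,V$ gives $\partial\hat X_j/\partial V_i=\sqrt t\,C_{ij}$; and \eqref{eq:ratio} bounds $C_{ij}=\langle S_iX_j\rangle-\langle S_i\rangle\langle X_j\rangle$ polynomially in $V$ for fixed $Y$.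

\medskip\noindent\emph{Differentiating $\mathbb E_{\mathrm{ref}}$.} Let $\mathcal H$ be the linear span of the functions $\mathcal Z\langle\phi_1\rangle\cdots\langle\phi_r\rangle$ and $\mathcal Z\langle\phi_1\rangle\cdots\langle\phi_r\rangle\log\mathcal Z$, $r\ge0$. If $\partial$ is a first-order partial derivative in $t,\gamma,\lambda$ or $\mu$, then by \eqref{eq:dF} there is a polynomial $\chi$ with $\partial F_\phi=F_{\phi\chi}$, so $\partial\mathcal Z=\mathcal Z\langle\chi\rangle$, $\partial\log\mathcal Z=\langle\chi\rangle$ and $\partial\langle\phi\rangle=\langle\phi\chi\rangle-\langle\phi\rangle\langle\chi\rangle$. Hence $\mathcal H$ is closed under differentiation. By \eqref{eq:ratio} every $H\in\mathcal H$ satisfies $|H|\le c(1+|\lambda|)^de^{c|\mu|}w_t(\lambda)$ on $\mathcal M$, and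
\[
w_t(\lambda)\,p_t(\lambda)\le(2\pi t)^{-m/2}\exp\Big(-\frac{\sigma^{-2}|\lambda|^2}{2t(t+\sigma^{-2})}\Big)\le c\,e^{-c_0|\lambda|^2}
\]
with $c_0>0$ uniform on $\mathcal M$. Also $e^{c|\mu|}p'_\gamma(\mu)$ has Gaussian decay uniformly on $\mathcal M$, the derivatives $\partial_tp_t$, $\partial_{\lambda_i}p_t$, $\partial_{\lambda_i}^2p_t$ are bounded by $c(1+|\lambda|^2)p_t$, and the corresponding derivatives of $p'_\gamma$ by $c(1+|\mu|^2)p'_\gamma$. So all integrands below have integrable majorants uniform on $\mathcal M$. We may differentiate under the integral, use $\partial_tp_t=\frac12\Delta_\lambda p_t$ and $\partial_\gamma p'_\gamma=\frac12\Delta_\mu p'_\gamma$, and integrate by parts twice: for $H\in\mathcal H$,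
\begin{equation}\label{eq:dref}
\partial_t\,\mathbb E_{\mathrm{ref}}H=\mathbb E_{\mathrm{ref}}\big[(\partial_t+\tfrac12\Delta_\lambda)H\big],\qquad\partial_\gamma\,\mathbb E_{\mathrm{ref}}H=\mathbb E_{\mathrm{ref}}\big[(\partial_\gamma+\tfrac12\Delta_\mu)H\big],
\end{equation}
and the right sides are continuous in $(t,\gamma)$ by dominated convergence.

\medskip\noindent\emph{Computation.} By \eqref{eq:dF} every $F_\phi$ is annihilated by $\partial_t+\frac12\Delta_\lambda$. So for a smooth function $h$ of finitely many such $F^{(1)},F^{(2)},\dots$ only the second derivatives of $h$ contribute: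
\[
(\partial_t+\tfrac12\Delta_\lambda)\,h\big(F^{(1)},F^{(2)},\dots\big)=\tfrac12\sum_{u,v}\partial_u\partial_vh\ \big\langle\nabla_\lambda F^{(u)},\nabla_\lambda F^{(v)}\big\rangle .
\]
For $h(x,y,z)=xy/z$, half the Hessian form at $(x',y',z')$ is
\[
\frac{x'y'}z-\frac{yx'z'}{z^2}-\frac{xy'z'}{z^2}+\frac{xyz'^2}{z^3}=z\Big(\frac{x'}z-\frac{xz'}{z^2}\Big)\Big(\frac{y'}z-\frac{yz'}{z^2}\Big),
\]
and for $h(z)=z\log z$ it is $z'^2/(2z)$. With \eqref{eq:cov},
\[
(\partial_t+\tfrac12\Delta_\lambda)\frac{F_\phi F_\psi}{\mathcal Z}=\mathcal Z\sum_i\operatorname{Cov}(\phi,S_i|\theta)\operatorname{Cov}(\psi,S_i|\theta),\qquad(\partial_t+\tfrac12\Delta_\lambda)(\mathcal Z\log\mathcal Z)=\tfrac12\mathcal Z\,|\hat S|^2 .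
\]
The same identities hold for $\partial_\gamma+\frac12\Delta_\mu$ with $X_j$, $\hat X$ in place of $S_i$, $\hat S$. Since $\mathbb E[\langle\phi\rangle\langle\psi\rangle]=\mathbb E_{\mathrm{ref}}[F_\phi F_\psi/\mathcal Z]$, \eqref{eq:dref} gives
\[
\partial_t\,\mathbb E\langle\phi\rangle^2=\mathbb E\sum_i\operatorname{Cov}(\phi,S_i|\theta)^2,\qquad\partial_\gamma\,\mathbb E\langle\phi\rangle^2=\mathbb E\sum_j\operatorname{Cov}(\phi,X_j|\theta)^2 .
\]
Now $\mathbb E\operatorname{tr}K=\mathbb E|S|^2-\sum_i\mathbb E\langle S_i\rangle^2$ and $\mathbb E\operatorname{tr}L=\mathbb E|X|^2-\sum_j\mathbb E\langle X_j\rangle^2$. Summing over $\phi=S_1,\dots,S_m$ gives $-\mathbb E\|K\|^2$ and $-\mathbb E\|C\|^2$ for the two derivatives of $\mathbb E\operatorname{tr}K$; summing over $\phi=X_1,\dots,X_n$ gives $-\mathbb E\|C\|^2$ and $-\mathbb E\|L\|^2$ for those of $\mathbb E\operatorname{tr}L$.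

Finally, $J$ is the expected logarithm of the ratio of the conditional to the unconditional density of $(\lambda,\mu)$. Since $\mathbb E\langle\lambda,S\rangle=t\,\mathbb E|S|^2$ and $\mathbb E\langle\mu,X\rangle=\gamma\,\mathbb E|X|^2$,
\[
J=\frac t2\,\mathbb E|S|^2+\frac\gamma2\,\mathbb E|X|^2-\mathbb E_{\mathrm{ref}}[\mathcal Z\log\mathcal Z].
\]
By \eqref{eq:dref}, $\partial_tJ=\frac12\mathbb E|S|^2-\frac12\mathbb E|\hat S|^2=\frac12\mathbb E\operatorname{tr}K$ and $\partial_\gamma J=\frac12\mathbb E|X|^2-\frac12\mathbb E|\hat X|^2=\frac12\mathbb E\operatorname{tr}L$. These are $C^1$ by the previous paragraph, so $J\in C^2$. This proves part (a). \qed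

\begin{thebibliography}{9}

\bibitem{DB}
\emph{Distortion bounds for broadcasting with bandwidth expansion},
\texttt{https://typeset.io/pdf/distortion-bounds-for-broadcasting-with-}\allowbreak\texttt{bandwidth-expansion-3fwj5uqmrg.pdf}.

\bibitem{Rock}
Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
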